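# Infinite-dimensional shared states in entanglement-assisted prepare-and-measure scenarios

## 1. Behaviors produced by one message and a shared state

Throughout, $[n]=\{0,\dots,n-1\}$. All Hilbert spaces are separable, possibly infinite-dimensional. A state is a density operator, that is, a positive trace-class operator of trace $1$. A POVM with finitely many outcomes is a finite family of positive operators with sum $1$. A channel $\Lambda$ from $\mathcal H_A$ to $\mathbb C^d$ is a completely positive trace-preserving map. It has a Kraus form $\Lambda(X)=\sum_kV_kXV_k^\dagger$ with $V_k:\mathcal H_A\to\mathbb C^d$ and $\sum_kV_k^\dagger V_k=1$, and $(\Lambda\otimes\mathrm{id})(\rho)=\sum_k(V_k\otimes1)\rho(V_k\otimes1)^\dagger$.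

**Definition (prepare-and-measure behavior).** Fix finite parameters $(n_X,n_Y,n_B,d)$. Alice receives $x\in[n_X]$, Bob receives $y\in[n_Y]$ and outputs one of $n_B$ outcomes $b$. Alice may send Bob one message of dimension $d$, and there is no other communication. A *behavior* is the family of conditional probabilities $p(b|x,y)$.

*Example.* With $n_X=n_B=d$ and $n_Y=1$, Alice sends $x$ and Bob outputs it: $p(b|x)=\delta_{bx}$. Note that Alice has no output of her own.

**Definition (entanglement-assisted strategies).** Alice and Bob share a state $\rho_{AB}$ on $\mathcal H_A\otimes\mathcal H_B$; any state is allowed, including separable ones.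

With *classical communication*, Alice performs a POVM $\{A_{a|x}\}_{a\in[d]}$ on her share and sends the outcome $a$. Bob then performs a POVM $\{B_{b|y,a}\}_b$ on his share:
$$p(b|x,y)=\sum_{a=0}^{d-1}\mathrm{tr}\big[(A_{a|x}\otimes B_{b|y,a})\rho_{AB}\big].$$

With *quantum communication*, Alice applies a channel $\Lambda_x$ from her share to $\mathbb C^d$ and sends the resulting system. Bob performs a POVM $\{M_{b|y}\}_b$ on $\mathbb C^d\otimes\mathcal H_B$:
$$p(b|x,y)=\mathrm{tr}\big[M_{b|y}\,(\Lambda_x\otimes\mathrm{id})(\rho_{AB})\big].$$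

*Example (classical).* Let $d=2$ and let the shared state be $\Phi=(|00\rangle+|11\rangle)/\sqrt2$. For $x=0,1$ Alice measures in the basis $\{|0\rangle,|1\rangle\}$, respectively $\{(|0\rangle\pm|1\rangle)/\sqrt2\}$, and sends the bit $a$. Bob measures in the basis chosen by $y$ in the same way, gets a bit, and outputs its sum with $a$ modulo $2$. The outcomes are equal when the bases agree and independent uniform bits when they differ. So $p(0|x,y)=1$ for $x=y$ and $p(0|x,y)=\tfrac12$ for $x\ne y$.

*Example (quantum: dense coding).* Let $\omega=e^{2\pi i/d}$, $V|k\rangle=|k+1\bmod d\rangle$, $W|k\rangle=\omega^k|k\rangle$. The $d^2$ Weyl–Heisenberg unitaries are $V^aW^b$ with $a,b\in[d]$; number them $U_0=1,U_1,\dots,U_{d^2-1}$. If $a\ne a'$ then $V^{a'-a}W^{b'-b}$ has zero diagonal, and if $a=a'$ its trace is $\sum_k\omega^{(b'-b)k}$. Hence $\mathrm{tr}(U_m^\dagger U_n)=d\,\delta_{mn}$. With $\Phi=d^{-1/2}\sum_k|kk\rangle$, the vectors $\Phi_m=(U_m\otimes1)\Phi$ satisfy $\langle\Phi_m,\Phi_n\rangle=\frac1d\mathrm{tr}(U_m^\dagger U_n)=\delta_{mn}$, so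 they form an orthonormal basis of $\mathbb C^d\otimes\mathbb C^d$. Alice, sharing $\Phi$, applies $U_x$ to her half and sends it, and Bob measures in the basis $\{\Phi_m\}$. This gives $p(b|x)=\delta_{bx}$ for $n_X=n_B=d^2$: a $d$-dimensional quantum message with entanglement carries $d^2$ perfectly distinguishable values.

**Definition (four sets of behaviors).** For a fixed scenario, $C_d^E$ and $Q_d^E$ are the sets of behaviors obtainable with classical, respectively quantum, communication, where $\mathcal H_A,\mathcal H_B$ range over all finite-dimensional Hilbert spaces of arbitrary dimension. The sets $C_d^\infty$ and $Q_d^\infty$ are defined in the same way with arbitrary separable $\mathcal H_A,\mathcal H_B$. No closure is taken: each set consists exactly of the behaviors that some strategy of the stated kind realizes exactly.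

*Example.* The two examples above lie in $C_2^E$ and $Q_d^E$, since their shared states are finite-dimensional. By definition $C_d^E\subseteq C_d^\infty$ and $Q_d^E\subseteq Q_d^\infty$.

## 2. Can an infinite-dimensional state do exactly what no finite-dimensional one does?

We ask whether there is a scenario in which $C_d^E\subsetneq C_d^\infty$ or $Q_d^E\subsetneq Q_d^\infty$. In words: is there a table of probabilities that is realized exactly with an infinite-dimensional shared state and with no finite-dimensional one? The behavior need not be bounded away from the finite-dimensional set.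

Both kinds of communication are treated together with
$$N=d,\ \kappa=1\ \text{(classical)},\qquad N=d^2,\ \kappa=d\ \text{(quantum)},\qquad N=\kappa d .$$
Write $\mathcal S^E,\mathcal S^\infty$ for $C_d^E,C_d^\infty$ or for $Q_d^E,Q_d^\infty$. By the examples above, $N$ inputs of Alice can be transmitted perfectly.

**Theorem 1.** For every $d\ge2$ and all $n_X\ge N+4$, $n_Y\ge4$, $n_B\ge N+2$, we have $\mathcal S^E\subsetneq\mathcal S^\infty$. That is:

- $C_d^E\subsetneq C_d^\infty$ if $n_X\ge d+4$, $n_Y\ge4$, $n_B\ge d+2$;
- $Q_d^E\subsetneq Q_d^\infty$ if $n_X\ge d^2+4$, $n_Y\ge4$, $n_B\ge d^2+2$.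

For instance, $C_2^E\subsetneq C_2^\infty$ in the scenario $(6,4,4,2)$ and $Q_2^E\subsetneq Q_2^\infty$ in the scenario $(8,4,6,2)$.

**Theorem 2.** (a) If $d=1$, or $n_X\le N$, or $n_B=1$, then $\mathcal S^E=\mathcal S^\infty$. Hence for given $d$ an advantage exists in some scenario if and only if $d\ge2$.
(b) In every scenario $\mathcal S^\infty\subseteq\overline{\mathcal S^E}$, so an advantage is never bounded away from $\mathcal S^E$. In all scenarios of Theorem 1, $\mathcal S^E$ is not closed.

We start with Theorem 2, which shows where an advantage cannot be and what shape it must have.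

## 3. No advantage with a trivial message, few inputs, or one outcome

**Proof of Theorem 2(a).** *Case $d=1$.* The classical message has one value and the only channel to $\mathbb C^1$ is the trace, so every strategy gives a $p(b|x,y)=p(b|y)$ independent of $x$. Every such table is attainable with trivial $\mathcal H_A,\mathcal H_B$: Bob outputs $b$ with probability $p(b|y)$.

*Case $n_X\le N$.* Alice transmits $x$ perfectly, directly or by dense coding with $\Phi\in\mathbb C^d\otimes\mathbb C^d$, and Bob, who now knows $x$ and $y$, outputs $b$ with probability $p(b|x,y)$. So $\mathcal S^E$ contains every behavior whatsoever.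

*Case $n_B=1$.* There is only one behavior.

Together with Theorem 1, an advantage exists in some scenario if and only if $d\ge2$. $\square$

## 4. Truncation puts $\mathcal S^\infty$ inside the closure of $\mathcal S^E$

**Proof of Theorem 2(b).** Take any strategy with state $\rho$, and increasing finite-rank projections $P_n\to1$ on $\mathcal H_A$, $Q_n\to1$ on $\mathcal H_B$ (strongly). Put $R_n=P_n\otimes Q_n$ and $\rho_n=R_n\rho R_n/\mathrm{tr}[R_n\rho R_n]$ for large $n$.

First, $\rho_n\to\rho$ in trace norm. Write $\rho=\sum_i\lambda_iv_iv_i^\dagger$ with unit vectors $v_i$. Then $\|R_nv_iv_i^\dagger R_n-v_iv_i^\dagger\|_1\le2\|R_nv_i-v_i\|\to0$. Each term is at most $4$, so summing with weights $\lambda_i$ and using dominated convergence gives $R_n\rho R_n\to\rho$. In particular the normalizing trace tends to $1$.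

With the state $\rho_n$ on $P_n\mathcal H_A\otimes Q_n\mathcal H_B$, use Alice's POVMs compressed by $P_n$ (or her channels restricted to operators on $P_n\mathcal H_A$) and Bob's POVMs compressed by $Q_n$ (or by $1\otimes Q_n$). Compressions of POVMs are POVMs on the smaller space, and the restricted channel is a channel, so this is a finite-dimensional strategy. Since $\rho_n=R_n\rho_nR_n$, its probabilities are those of the *original* measurements and channels on $\rho_n$. Each of these has the form $\mathrm{tr}[K\rho_n]$ with a fixed $0\le K\le1$, so it differs from $\mathrm{tr}[K\rho]$ by at most $\|\rho_n-\rho\|_1\to0$. Hence $\mathcal S^\infty\subseteq\overline{\mathcal S^E}$.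

If $\mathcal S^E$ were closed, then $\mathcal S^\infty\subseteq\mathcal S^E$. So whenever $\mathcal S^E\ne\mathcal S^\infty$, as in Theorem 1, $\mathcal S^E$ is not closed. $\square$

Thus no inequality with a strict gap can separate the two sets. A separation must come from exact equalities of probabilities, and these are what the rest of the lecture uses.

## 5. Bell correlations, and a message that merely reports Alice's outcome

**Definition (Bell correlations).** A Bell correlation $P(a,b|x,y)$ is in $C_q$ (respectively $C_{qs}$) if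
$$P(a,b|x,y)=\mathrm{tr}[(A_{a|x}\otimes B_{b|y})\rho]$$
with POVMs and a density operator on $\mathcal H_A\otimes\mathcal H_B$, the spaces being finite-dimensional (respectively separable). It is *non-signalling* if the marginals $P(a|x)=\sum_bP(a,b|x,y)$ and $P(b|y)=\sum_aP(a,b|x,y)$ do not depend on $y$, respectively $x$. Every correlation in $C_{qs}$ is non-signalling.

*Example.* Let $\psi=\sum_{k\ge0}\sqrt{(1-q)q^k}\,|kk\rangle$ with $0<q<1$, and let both parties measure the parity of $k$. Their outcomes agree, and "even" has probability $(1-q)\sum_jq^{2j}=1/(1+q)$. This strategy is infinite-dimensional, yet the correlation is in $C_q$: two qubits in the state $(1+q)^{-1/2}(|00\rangle+\sqrt q\,|11\rangle)$ give the same table. That a given strategy is infinite-dimensional shows nothing about the correlation.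

Suppose we have a $P\in C_{qs}\setminus C_q$. The natural plan is to turn it into a behavior. Alice has no output, so let her send her outcome $a$ and let Bob announce both outcomes:
$$p\big((a,b)\,|\,x,y\big)=P(a,b|x,y).$$
If $P\in C_{qs}$ has binary $a$, then $p\in C_2^\infty$. To conclude that $p\notin C_2^E$, one needs the converse: a finite-dimensional strategy for $p$ should give $P\in C_q$. *This converse is false.* Take four inputs $x\in[4]$ and
$$P(a,b|x,y)=\tfrac12\ \text{ if } a+b\equiv (x\bmod2)\,y \pmod 2,\qquad P(a,b|x,y)=0\ \text{ otherwise},$$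
with $y\in[2]$. For $x\in\{0,1\}$ its CHSH value is $4$, while Tsirelson's bound says that it is at most $2\sqrt2$ in $C_{qs}$. So $P\notin C_{qs}$. But $p\in C_2^E$: Alice sends $x\bmod2$, and Bob, knowing it and $y$, draws the pair $(a,b)$ himself. By dense coding the same works with a quantum message for $d=2$.

The obstruction is that nothing forces the message to be the outcome $a$. It may carry information about $x$, and then Bob's answers need not come from a Bell experiment.

## 6. Anchor inputs that use up the capacity of the message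

To force the message to be $a$, we add $N$ inputs that Bob must identify perfectly, so that they exhaust what a message of dimension $d$ can carry.

**Definition (the behavior $p_P$).** Let $P$ be a non-signalling Bell correlation with binary $a\in\{0,1\}$, $x\in[r]$, $y\in[n_Y]$, $b\in[k]$, and let $N\ge2$. Alice's inputs are *anchors* $c\in\{0,\dots,N-1\}$ and the inputs $x\in[r]$, so $n_X=N+r$. Bob's outcomes are $(0,b)$ with $b\in[k]$, and $1,\dots,N-1$, so $n_B=k+N-1$. Set
$$p_P((0,b)|c{=}0,y)=P(b|y),\qquad p_P(t|c,y)=\delta_{tc}\quad(c\ge1,\ 1\le t\le N-1),$$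
$$p_P((0,b)|x,y)=P(0,b|x,y),\qquad p_P(1|x,y)=P(1|x),$$
with all remaining probabilities $0$. These are probabilities because $P$ is non-signalling.

*Example.* Let $N=2$, $k=2$ and $P(a,b|x,y)=\tfrac14$ for all arguments. Anchor $0$ gives $(0,0)$ and $(0,1)$ with probability $\tfrac12$ each, anchor $1$ gives the outcome $1$, and each $x$ gives $(0,0),(0,1),1$ with probabilities $\tfrac14,\tfrac14,\tfrac12$.

Bob announces $b$ only when $a=0$. Nothing is lost, since $P(1,b|x,y)=P(b|y)-P(0,b|x,y)$ and anchor $0$ shows $P(b|y)$. Here we use that $a$ is binary.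

Why should anchors help? Try deterministic classical strategies without a shared state: Alice sends $f(z)\in[d]$ on input $z$, and Bob answers $g(m,y)$. Call the outcomes $(0,b)$ "type $0$" and the outcome $t$ "type $t$". On anchor $c$ Bob's answer must have type $c$, so $f$ is injective on the $N=d$ anchors, hence a bijection onto $[d]$. Every message is therefore $f(c)$ for some anchor $c$ and makes Bob answer with type $c$. So Bob announces a pair $(0,b)$ exactly when the message is $f(0)$, and then $b$ depends on $y$ alone. The message tells Bob only whether "$a=0$". The next theorem says that this survives shared quantum states and quantum messages.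

**Theorem A.** For $d\ge2$ and $P$ as in the definition: $p_P\in\mathcal S^E\iff P\in C_q$, and $p_P\in\mathcal S^\infty\iff P\in C_{qs}$.

## 7. Theorem A: from a Bell strategy to a message

**Step 1: realize $p_P$ when $P$ is given by $(\rho,A_{a|x},B_{b|y})$.** The purpose is the direction $(\Leftarrow)$.

*Classical.* On anchor $c$ Alice sends $c$. On $x$ she measures $A_{\cdot|x}$ and sends $a\in\{0,1\}\subseteq[d]$. On message $0$ Bob measures $B_{\cdot|y}$ and outputs $(0,b)$. On message $m\ge1$ he outputs $m$. Anchor $0$ then gives $(0,b)$ with probability $P(b|y)$, anchor $c\ge1$ gives $c$, and $x$ gives $(0,b)$ with probability $P(0,b|x,y)$ and $1$ with probability $P(1|x)$. This is $p_P$.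

*Quantum.* They share in addition the state $\Phi\in\mathbb C^d\otimes\mathbb C^d$. On anchor $c\in\{0,\dots,d^2-1\}$ Alice applies $U_c$ to her half of $\Phi$ and sends it. On $x$ she measures $A_{\cdot|x}$ on her share of $\rho$, applies $U_a$ to her half of $\Phi$ and sends it. Bob uses
$$M_{(0,b)|y}=\Phi_0\Phi_0^\dagger\otimes B_{b|y},\qquad M_{t|y}=\Phi_t\Phi_t^\dagger\otimes1\quad(1\le t\le d^2-1),$$
which sum to $1$ since $\{\Phi_m\}$ is a basis. Message $m$ is identified perfectly, and the probabilities are as in the classical case.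

Finite-dimensional $\rho$ gives a finite-dimensional strategy, and separable spaces stay separable. This proves $(\Leftarrow)$ in both equivalences.

## 8. Theorem A: from a message back to a Bell strategy

Let a strategy realize $p_P$. Put $\mathcal Q=\mathbb C^d$ and $\rho_B=\mathrm{tr}_A\rho_{AB}$. The *support* of a positive operator is the orthogonal complement of its kernel, that is, the closure of its range. Two elementary facts are used.

- If $X,Y\ge0$ with $Y$ trace-class and $\mathrm{tr}[XY]=0$, then $XY=0$. Indeed $\mathrm{tr}[XY]$ is the squared Hilbert–Schmidt norm of $X^{1/2}Y^{1/2}$.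
- If $0\le X\le Y$ and $Yv=0$, then $\|X^{1/2}v\|^2=\langle v,Xv\rangle\le\langle v,Yv\rangle=0$, so $Xv=0$.

**Step 1: a common form.** The purpose is to treat classical messages as diagonal quantum ones. For each input $z$ of Alice let $\tau_z$ be the state on $\mathcal Q\otimes\mathcal H_B$ just before Bob measures, and let $M_{\beta|y}$ be Bob's POVM there. In the quantum case $\tau_z=(\Lambda_z\otimes\mathrm{id})(\rho_{AB})$ and $M_{\beta|y}$ is given. In the classical case
$$\tau_z=\sum_m|m\rangle\langle m|\otimes\sigma_z^m,\qquad\sigma_z^m=\mathrm{tr}_A[(A_{m|z}\otimes1)\rho_{AB}],\qquad M_{\beta|y}=\sum_m|m\rangle\langle m|\otimes B_{\beta|y,m}.$$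
In both cases
$$p_P(\beta|z,y)=\mathrm{tr}[M_{\beta|y}\tau_z],\qquad\mathrm{tr}_{\mathcal Q}\tau_z=\rho_B .$$
The last equality expresses that Alice's action cannot change Bob's own share. Classically $\sum_m\sigma_z^m=\rho_B$ since $\sum_mA_{m|z}=1$. In the quantum case it follows from $\sum_kV_k^\dagger V_k=1$.

**Step 2: one upper bound for all the states $\tau_z$.** The purpose is to express that the message has limited capacity. We claim
$$\tau_z\le R:=\kappa\,1_{\mathcal Q}\otimes\rho_B,\qquad\mathrm{tr}R=\kappa d=N. \tag{1}$$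
Classically, $\sigma_z^m\le\sum_{m'}\sigma_z^{m'}=\rho_B$ for each $m$, so $\tau_z\le1\otimes\rho_B$. In the quantum case we use
$$\sum_jU_jXU_j^\dagger=d\,\mathrm{tr}(X)\,1 .$$
It suffices to check it for $X=|k\rangle\langle l|$. Summing $W^bXW^{-b}$ over $b$ gives $\sum_b\omega^{b(k-l)}|k\rangle\langle l|=d\,\delta_{kl}|k\rangle\langle k|$. Then summing over conjugations by $V^a$ gives $d\,\delta_{kl}\sum_a|k+a\rangle\langle k+a|=d\,\delta_{kl}1$. Writing $\tau_z$ as a finite sum of terms $|k\rangle\langle l|\otimes\tau_{kl}$ gives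
$$\sum_j(U_j\otimes1)\tau_z(U_j\otimes1)^\dagger=d\,1\otimes\mathrm{tr}_{\mathcal Q}\tau_z=d\,1\otimes\rho_B=R .$$
All terms on the left are positive and the term $j=0$ is $\tau_z$, which proves (1).

**Step 3: the anchors saturate the bound.** The purpose is to extract operator equations from the perfect identification of $N$ anchors. Put $T^y_0=\sum_bM_{(0,b)|y}$ and $T^y_t=M_{t|y}$ for $1\le t\le N-1$, so that $\sum_cT^y_c\le1$. The anchor probabilities say $\mathrm{tr}[T^y_c\tau_c]=1$ for every $c$. Since $R-\tau_c\ge0$,
$$0\le\sum_{c=0}^{N-1}\mathrm{tr}[T^y_c(R-\tau_c)]=\mathrm{tr}\Big[\sum_cT^y_c\,R\Big]-N\le\mathrm{tr}R-N=0 .$$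
So every term vanishes, in particular $\mathrm{tr}[T_0^y(R-\tau_0)]=0$. Also $\mathrm{tr}[(1-T_0^y)\tau_0]=1-1=0$. By the first fact, for $T^y:=T^y_0$ and every $y$,
$$T^y\tau_0=\tau_0,\qquad T^y(R-\tau_0)=0. \tag{2}$$

**Step 4: the support of $R$ splits.** The purpose is to locate where Bob's outcomes $(0,b)$ can fire. Let $\Pi,\Pi'$ be the projections onto the supports of $\tau_0$ and $R-\tau_0$. By (2), $T^y$ is the identity on $\mathrm{ran}\,\tau_0$ and zero on $\mathrm{ran}(R-\tau_0)$, and by continuity on the closures. For $u,v$ in the two supports, $\langle u,v\rangle=\langle T^yu,v\rangle=\langle u,T^yv\rangle=0$. So $\Pi\Pi'=0$. If $Rv=0$ then $\langle v,\tau_0v\rangle+\langle v,(R-\tau_0)v\rangle=0$ with both terms non-negative, hence $\ker R=\ker\tau_0\cap\ker(R-\tau_0)$. Taking orthogonal complements,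
$$\mathrm{supp}R=\mathrm{supp}\,\tau_0\oplus\mathrm{supp}(R-\tau_0),$$
so the projection onto $\mathrm{supp}R$ is $\Pi+\Pi'$.

**Step 5: only the block of $\tau_0$ matters.** The purpose is to show that $P(0,b|x,y)$ comes from a positive operator below $\tau_0$. By the second fact and $0\le M_{(0,b)|y}\le T^y$, we have $M_{(0,b)|y}\Pi'=0$, and taking adjoints $\Pi'M_{(0,b)|y}=0$. By the second fact and (1), $\ker R\subseteq\ker\tau_x$, so $\tau_x=(\Pi+\Pi')\tau_x(\Pi+\Pi')$. Therefore, with $\gamma_x:=\Pi\tau_x\Pi$,
$$P(0,b|x,y)=\mathrm{tr}[M_{(0,b)|y}\tau_x]=\mathrm{tr}[(\Pi+\Pi')M_{(0,b)|y}(\Pi+\Pi')\tau_x]=\mathrm{tr}[\Pi M_{(0,b)|y}\Pi\,\tau_x]=\mathrm{tr}[M_{(0,b)|y}\gamma_x],$$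
$$0\le\gamma_x\le\Pi R\Pi=\Pi\tau_0\Pi+\Pi(R-\tau_0)\Pi=\tau_0 .$$

**Step 6: Bob's measurement in the Bell experiment.** The purpose is to define POVMs that do not depend on $x$. Let $\mathcal K=\mathrm{ran}\,\Pi$ and $B_{b|y}:=\Pi M_{(0,b)|y}\Pi$ on $\mathcal K$. Then $\sum_bB_{b|y}=\Pi T^y\Pi=1_{\mathcal K}$, so this is a POVM. Anchor $0$ gives $\mathrm{tr}[\tau_0B_{b|y}]=P(b|y)$. With Step 5 and non-signalling,
$$\mathrm{tr}[\gamma_xB_{b|y}]=P(0,b|x,y),\qquad\mathrm{tr}[(\tau_0-\gamma_x)B_{b|y}]=P(b|y)-P(0,b|x,y)=P(1,b|x,y). \tag{3}$$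
So $P$ looks as if Bob held $\tau_0$ and, for each $x$, Alice split it into the two parts $\gamma_x$ and $\tau_0-\gamma_x$.

**Step 7: Alice's measurement.** The purpose is to produce those splittings by measurements on a purification of $\tau_0$. On $\mathcal K$ the operator $\tau_0$ is injective, so $\mathrm{ran}\,\tau_0^{1/2}$ is dense. From $\|\gamma_x^{1/2}v\|^2=\langle v,\gamma_xv\rangle\le\langle v,\tau_0v\rangle=\|\tau_0^{1/2}v\|^2$, the assignment $\tau_0^{1/2}v\mapsto\gamma_x^{1/2}v$ is well defined and extends to a contraction $\Gamma_x$ with $\gamma_x^{1/2}=\Gamma_x\tau_0^{1/2}$. Hence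
$$\gamma_x=\tau_0^{1/2}C_x\tau_0^{1/2},\qquad C_x=\Gamma_x^\dagger\Gamma_x,\qquad0\le C_x\le1 .$$
Let $\{e_i\}$ be an orthonormal basis of $\mathcal K$ and $\Psi=\sum_ie_i\otimes\tau_0^{1/2}e_i\in\mathcal K\otimes\mathcal K$, so $\|\Psi\|^2=\mathrm{tr}\,\tau_0=1$. Let $C^T$ denote the transpose in $\{e_i\}$, that is, $\langle e_i,C^Te_j\rangle=\langle e_j,Ce_i\rangle$. For self-adjoint $C$ it is $C$ conjugated by the antiunitary that takes complex conjugates of coordinates, so $0\le C\le1$ implies $0\le C^T\le1$. For $B$ bounded on $\mathcal K$, put $Y=\tau_0^{1/2}B\tau_0^{1/2}$, which is trace-class. Let $\Psi_n$ be the partial sum over $i<n$ and $P_n$ the projection onto $\mathrm{span}\{e_i:i<n\}$. Then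
$$\langle\Psi_n,(C^T\otimes B)\Psi_n\rangle=\sum_{i,j<n}\langle e_j,Ce_i\rangle\langle e_i,Ye_j\rangle=\mathrm{tr}[C\,P_nYP_n].$$
Letting $n\to\infty$, with $P_nYP_n\to Y$ in trace norm, we get
$$\langle\Psi,(C^T\otimes B)\Psi\rangle=\mathrm{tr}[C\tau_0^{1/2}B\tau_0^{1/2}]=\mathrm{tr}[\tau_0^{1/2}C\tau_0^{1/2}B].$$
Take the shared state $\Psi$, Alice's POVMs $A_{0|x}=C_x^T$, $A_{1|x}=1-C_x^T$, and Bob's POVMs $B_{b|y}$. They give $\mathrm{tr}[\gamma_xB_{b|y}]$ for $a=0$ and $\mathrm{tr}[(\tau_0-\gamma_x)B_{b|y}]$ for $a=1$, which by (3) is $P$.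

Finally, $\mathcal K\subseteq\mathbb C^d\otimes\mathcal H_B$ is finite-dimensional if $\mathcal H_B$ is, and separable if $\mathcal H_B$ is. This proves $(\Rightarrow)$ in both equivalences, and Theorem A. $\square$

It remains to find a suitable Bell correlation.

**Theorem B.** There is $P\in C_{qs}\setminus C_q$ with $r=4$ binary measurements for Alice and $n_Y=4$ measurements with at most $k=3$ outcomes for Bob.

## 9. Two pairings of the natural numbers

The mechanism is an elementary counting fact. Pair the natural numbers as $(0,1),(2,3),\dots$. This matches evens with odds. Now remove $0$ and pair the rest as $(1,2),(3,4),\dots$. This matches the odds with the evens other than $0$. For a finite set with these pairings, the first says "number of evens $=$ number of odds", and the second says "number of odds $=$ number of evens minus one". Only an infinite set allows both. We write a correlation that forces both pairings on the shared state.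

Fix $q\in(0,1)$ and set $\tan\theta=\sqrt q$ with $\theta\in(0,\pi/2)$, $s=\sin2\theta$. Let $\mu\in(0,\pi/2)$ with $\cos\mu=1/\sqrt{1+s^2}$, $\sin\mu=s\cos\mu$. Put $\alpha=2\cos\mu\cos2\theta$ and $I=4\cos\mu$. Then
$$8+2\alpha^2=\frac{8(1+s^2)+8(1-s^2)}{1+s^2}=\frac{16}{1+s^2}=I^2. \tag{4}$$
*Example.* For $q=\tfrac13$: $\theta=\pi/6$, $s^2=\tfrac34$, $\cos\mu=2/\sqrt7$, $\sin\mu=\sqrt3/\sqrt7$, $\alpha=2/\sqrt7$, $I=8/\sqrt7$, and indeed $8+2\cdot\frac47=\frac{64}7$.

**Definition (the correlation $P$).** Let $\psi=\sum_{k\ge0}c_k|kk\rangle\in\ell^2\otimes\ell^2$ with $c_k=\sqrt{(1-q)q^k}$, and let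

- $Z|k\rangle=(-1)^k|k\rangle$;
- $X$ swap $|2j\rangle\leftrightarrow|2j+1\rangle$ for $j\ge0$;
- $X'$ swap $|2j+1\rangle\leftrightarrow|2j+2\rangle$ for $j\ge0$ and fix $|0\rangle$.

Alice's four $\pm1$ observables (outcome $a=0$ is $+1$, $a=1$ is $-1$) are
$$A_0=Z,\qquad A_1=X,\qquad A_2=X',\qquad A_3=1-2|0\rangle\langle0| .$$
For $y=0,1$ Bob measures the $\pm1$ observable $B_y=\cos\mu\,Z+(-1)^y\sin\mu\,X$. For $y=2,3$ he has an outcome $\perp$ with projection $|0\rangle\langle0|$ and, on $\mathrm{span}\{|k\rangle:k\ge1\}$, the $\pm1$ observable $-\cos\mu\,Z+(-1)^y\sin\mu\,X'$. These square to $1$ because $ZX=-XZ$, and $ZX'=-X'Z$ on $k\ge1$. Let $P\in C_{qs}$ be the resulting correlation; for $y=0,1$ the outcome $\perp$ has probability $0$.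

For $y=2,3$ let $\hat B_y$ be the projection of outcome $+$ minus the projection of outcome $-$ (so $\perp$ counts as $0$), and $K_y$ the projection of $\perp$. Write $S=B_0+B_1$, $D=B_0-B_1$, $\hat S=\hat B_2+\hat B_3$, $\hat D=\hat B_2-\hat B_3$, $w=q$. Expectations are in $\psi$. The list below consists of linear relations between entries of $P$, so every realization of $P$ satisfies it.

- (P1) $\langle\alpha A_0+A_0S+A_1D\rangle=I$, $\ \langle A_0S\rangle=2\cos\mu$, $\ \langle S\rangle=\alpha$.
- (P2) $\langle-\alpha A_0(1-K_2)-A_0\hat S+A_2\hat D\rangle=Iw$, $\ \langle-A_0\hat S\rangle=2\cos\mu\,w$, $\ \langle\hat S\rangle=\alpha w$, and $P(b\ne\perp|y)=w$ for $y=2,3$.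
- (P3) For $y=2,3$: with probability one, $a_3=-1$ if and only if $b=\perp$ (where $a_x$ is Alice's outcome as a sign). Moreover $P(\perp|y)=1-q>0$.
- (P4) $P(a_0=-1,\,b=\perp|x=0,y=2)=0$.

**Step 1: verify (P1).** We have $S=2\cos\mu\,Z$ and $D=2\sin\mu\,X$. Since $c_{2j+1}/c_{2j}=\sqrt q=\tan\theta$, the part of $\psi$ in $\mathrm{span}\{|2j,2j\rangle,|2j{+}1,2j{+}1\rangle\}$ is a multiple of $\phi_\theta=\cos\theta|00\rangle+\sin\theta|11\rangle$, after relabeling the pair as $0,1$. All operators in (P1) preserve these two-dimensional spaces (for $\langle S\rangle$ and $\langle A_0S\rangle$ they are diagonal), so it suffices to compute in $\phi_\theta$. There $\langle1\otimes Z\rangle=\cos2\theta$ and $Z\otimes Z=1$, so $\langle S\rangle=2\cos\mu\cos2\theta=\alpha$ and $\langle A_0S\rangle=2\cos\mu$. The operator $\alpha A_0+A_0S+A_1D=\alpha Z\otimes1+2\cos\mu\,Z\otimes Z+2\sin\mu\,X\otimes X$ has on $\mathrm{span}\{|00\rangle,|11\rangle\}$ the matrix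
$$\begin{pmatrix}2\cos\mu+\alpha&2\sin\mu\\2\sin\mu&2\cos\mu-\alpha\end{pmatrix}.$$
Using $\alpha=2\cos\mu\cos2\theta$ and $\sin\mu=\sin2\theta\cos\mu$, it maps $(\cos\theta,\sin\theta)^T$ to
$$2\cos\mu\begin{pmatrix}(1+\cos2\theta)\cos\theta+\sin2\theta\sin\theta\\\sin2\theta\cos\theta+(1-\cos2\theta)\sin\theta\end{pmatrix}=2\cos\mu\begin{pmatrix}2\cos^3\theta+2\sin^2\theta\cos\theta\\2\sin\theta\cos^2\theta+2\sin^3\theta\end{pmatrix}=4\cos\mu\begin{pmatrix}\cos\theta\\\sin\theta\end{pmatrix}.$$
So $\psi$ is an eigenvector with eigenvalue $I$.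

**Step 2: verify (P2).** On $k\ge1$ we have $\hat S=2\cos\mu\,(-Z)$ and $\hat D=2\sin\mu\,X'$, and both vanish on $|0\rangle$. Since $\hat S,\hat D,1-K_2$ act on Bob's side as operators on $\mathrm{span}\{|k\rangle:k\ge1\}$, all expectations in (P2) may be computed in $\sum_{k\ge1}c_k|kk\rangle$, whose squared norm is $q=w$. On the pair $(2j+1,2j+2)$ the operator $-Z$ is $+1$ on the first and $-1$ on the second vector, $X'$ swaps them, and $c_{2j+2}/c_{2j+1}=\tan\theta$. So Step 1 applies with $-Z,X'$ in place of $Z,X$, and each value gets the factor $w$.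

**Step 3: verify (P3) and (P4).** In $\psi$ both parties hold the same $k$. The outcome $a_3=-1$ means $k=0$, and so does $\perp$; its probability is $c_0^2=1-q$. The outcome $a_0=-1$ means that $k$ is odd, which excludes $\perp$.

Truncating $\psi$ to $k<n$ shows the counting obstruction for that family. If $n$ is odd, $k=n-1$ has no partner in the first pairing; if $n$ is even, $k=n-1$ has no partner in the second. But we must exclude *every* finite-dimensional realization. One might count dimensions of the eigenspaces of $A_0$. This gives nothing, because one may enlarge Alice's space by directions orthogonal to the state and let $A_0$ be $+1$ there without changing any probability. So the counting must be done on the state: the right count is the Schmidt rank, and the equalities in (P1) and (P2) must be shown to force the pairings on the state vector itself.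

## 10. What the equalities (P1) force on the state

**Lemma 1.** Let $\phi$ be a unit vector, $A_0,A_1$ $\pm1$ observables of Alice, $B_0,B_1$ $\pm1$ observables of Bob, $S=B_0+B_1$, $D=B_0-B_1$, and suppose that in the state $\phi$
$$\langle\alpha A_0+A_0S+A_1D\rangle=I,\qquad\langle A_0S\rangle=2\cos\mu,\qquad\langle S\rangle=\alpha .$$
Let $E=\frac{1+A_0}2$, $O=\frac{1-A_0}2$, $H=\frac12\big(1+\frac{S}{2\cos\mu}\big)$. Then $E\phi=H\phi$, $O\phi=(1-H)\phi$ and
$$DE\phi=4\cos\mu\cos^2\theta\,A_1O\phi,\qquad DO\phi=4\cos\mu\sin^2\theta\,A_1E\phi .$$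

*Reading.* The part $E\phi$ is taken, by an operator of Bob and up to a unitary of Alice, to a nonzero multiple of $O\phi$, and conversely. This is the pairing of evens with odds.

*Proof.* Since $B_y^2=1$, we have $S^2+D^2=2B_0^2+2B_1^2=4$, and $SD=B_1B_0-B_0B_1=-DS$.

**Step 1: find vectors annihilated or fixed.** The purpose is to turn the value $I$ into operator identities on $\phi$. Let
$$J=\alpha A_0+A_0S+A_1D=A_0(\alpha+S)+A_1D,\qquad J'=\alpha A_1-A_1S-A_0D=A_1(\alpha-S)-A_0D,$$
both self-adjoint. Alice's and Bob's operators commute, so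
$$J^2=(\alpha+S)^2+D^2+A_0A_1(\alpha+S)D+A_1A_0D(\alpha+S)=\alpha^2+4+\alpha\big(2S+\{A_0,A_1\}D\big)+[A_0,A_1]SD,$$
$$J'^2=(\alpha-S)^2+D^2-A_1A_0(\alpha-S)D-A_0A_1D(\alpha-S)=\alpha^2+4-\alpha\big(2S+\{A_0,A_1\}D\big)-[A_0,A_1]SD,$$
using $DS=-SD$ in both lines. By (4), $J^2+J'^2=8+2\alpha^2=I^2$, so $\|J\phi\|^2+\|J'\phi\|^2=I^2$. Now $I=\langle\phi,J\phi\rangle\le\|J\phi\|\le I$. Equality in Cauchy–Schwarz gives $J\phi=I\phi$, and then $J'\phi=0$.

**Step 2: show $S\phi=2\cos\mu\,A_0\phi$.** The purpose is to let Bob's operator $H$ reproduce Alice's projection $E$ on $\phi$. The equation $J'\phi=0$ reads $A_1(\alpha-S)\phi=A_0D\phi$. Taking squared norms, $\alpha^2-2\alpha\langle S\rangle+\langle S^2\rangle=\langle D^2\rangle=4-\langle S^2\rangle$. With $\langle S\rangle=\alpha$ this gives $\langle S^2\rangle=2+\alpha^2/2=I^2/4=4\cos^2\mu$. Therefore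
$$\|(S-2\cos\mu\,A_0)\phi\|^2=\langle S^2\rangle-4\cos\mu\langle A_0S\rangle+4\cos^2\mu=4\cos^2\mu-8\cos^2\mu+4\cos^2\mu=0 .$$
So $S\phi=2\cos\mu\,A_0\phi$, that is, $H\phi=E\phi$ and $(1-H)\phi=O\phi$.

**Step 3: compute $DE\phi$ and $DO\phi$.** The purpose is to obtain the two pairing equations. Since $A_0S\phi=2\cos\mu\,A_0^2\phi=2\cos\mu\,\phi$, the equation $J\phi=I\phi$ becomes
$$A_1D\phi=(2\cos\mu-\alpha A_0)\phi=(\lambda_1E+\lambda_2O)\phi,\qquad\lambda_1=2\cos\mu-\alpha=4\cos\mu\sin^2\theta,\quad\lambda_2=2\cos\mu+\alpha=4\cos\mu\cos^2\theta .$$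
So $D\phi=A_1(\lambda_1E+\lambda_2O)\phi$. From $DS=-SD$ we get $DH=(1-H)D$ and $D(1-H)=HD$. Hence, moving Bob's operators past Alice's,
$$DE\phi=DH\phi=(1-H)D\phi=A_1(\lambda_1E+\lambda_2O)(1-H)\phi=A_1(\lambda_1E+\lambda_2O)O\phi=\lambda_2A_1O\phi,$$
$$DO\phi=D(1-H)\phi=HD\phi=A_1(\lambda_1E+\lambda_2O)H\phi=A_1(\lambda_1E+\lambda_2O)E\phi=\lambda_1A_1E\phi.\qquad\square$$

## 11. Counting with the Schmidt rank

From now on dimensions are finite.

**Definition (Schmidt rank).** For a vector $\phi\in\mathcal H_A\otimes\mathcal H_B$, not necessarily normalized, write $\phi=\sum_{ij}m_{ij}\,e_i\otimes f_j$ in orthonormal bases. Its Schmidt rank $\mathrm{SR}(\phi)$ is the rank of the matrix $m=(m_{ij})$, equivalently the rank of $\mathrm{tr}_B\phi\phi^\dagger$, whose matrix is $mm^\dagger$. In particular $\mathrm{SR}(0)=0$.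

*Example.* $\sum_{k<n}c_k|kk\rangle$ with all $c_k\ne0$ has Schmidt rank $n$. Applying the projection onto odd $k$ leaves a vector whose Schmidt rank is the number of odd $k<n$.

Applying $A\otimes B$ replaces $m$ by $AmB^T$. So local operators do not increase $\mathrm{SR}$, and local invertible operators preserve it.

**Lemma 2.** If $F$ is a projection on $\mathcal H_A$, $L=L^\dagger$ acts on $\mathcal H_B$ and $F\phi=L\phi$, then $\mathrm{SR}(\phi)=\mathrm{SR}(F\phi)+\mathrm{SR}((1-F)\phi)$.

*Proof.* Let $\rho_A=\mathrm{tr}_B\phi\phi^\dagger$. Operators on Bob's side may be moved cyclically under $\mathrm{tr}_B$, so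
$$F\rho_A=\mathrm{tr}_B[L\phi\phi^\dagger]=\mathrm{tr}_B[\phi\phi^\dagger L]=\mathrm{tr}_B[\phi(L\phi)^\dagger]=\mathrm{tr}_B[\phi(F\phi)^\dagger]=\rho_AF .$$
Hence $\rho_A=F\rho_AF+(1-F)\rho_A(1-F)$, and its rank is the sum of the ranks of the two blocks. These blocks are the reduced operators of $F\phi$ and $(1-F)\phi$. $\square$

The hypothesis is needed: for $\phi=|00\rangle$ and $F$ the projection onto $(|0\rangle+|1\rangle)/\sqrt2$, the three Schmidt ranks are all $1$.

**Consequence.** In the situation of Lemma 1 in finite dimension,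
$$\mathrm{SR}(\phi)=2\,\mathrm{SR}(E\phi)=2\,\mathrm{SR}(O\phi). \tag{5}$$
Indeed $A_1$ is unitary and $4\cos\mu\cos^2\theta\ne0$, so $\mathrm{SR}(O\phi)=\mathrm{SR}(A_1O\phi)=\mathrm{SR}(DE\phi)\le\mathrm{SR}(E\phi)$. The second pairing equation gives $\mathrm{SR}(E\phi)\le\mathrm{SR}(O\phi)$ in the same way. Lemma 2 with $F=E$, $L=H$ gives $\mathrm{SR}(\phi)=\mathrm{SR}(E\phi)+\mathrm{SR}(O\phi)$.

## 12. No finite-dimensional realization of $P$

**Proof of Theorem B.** We have $P\in C_{qs}$ by construction. Suppose $P$ has a finite-dimensional realization.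

**Step 1: pure state, projective measurements.** The purpose is to reach the setting of Lemma 1. Purify the state and give the purifying system to Alice. For a POVM $\{F_a\}_{a\in[n]}$ on $\mathcal H$, the isometry $v\otimes|0\rangle\mapsto\sum_a\sqrt{F_a}\,v\otimes|a\rangle$ extends to a unitary $U$ on $\mathcal H\otimes\mathbb C^n$, the dimension being finite. The projections $U^\dagger(1\otimes|a\rangle\langle a|)U$, measured on a state with local ancilla $|0\rangle$, have the statistics of $\{F_a\}$. Doing this for each measurement of each party, with the same ancilla for all measurements of one party, we get a unit vector $\psi$ in a finite-dimensional tensor product and projective measurements realizing $P$. Denote Alice's $\pm1$ observables again by $A_0,\dots,A_3$, and define $K_y,\hat B_y,\hat S,\hat D$ from Bob's projections as before. For all $y$ let $\tilde B_y=1-2\Pi_{-|y}$, where $\Pi_{-|y}$ is Bob's projection for the outcome $-$. This is a $\pm1$ observable. For $y=0,1$ a third outcome has probability $0$, so merging it with $+$ changes nothing.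 For $y=2,3$ we have $\tilde B_y=\hat B_y+K_y$.

**Step 2: first pairing.** The purpose is to count $\psi$ by its part with $a_0=-1$. By (P1), $\psi$ with $A_0,A_1,\tilde B_0,\tilde B_1$ satisfies the hypotheses of Lemma 1. With $O=\frac{1-A_0}2$, (5) gives
$$\mathrm{SR}(\psi)=2\,\mathrm{SR}(O\psi). \tag{6}$$

**Step 3: remove the part "$k=0$".** The purpose is to define the conditioned state once for both $y=2$ and $y=3$. Let $G=\frac{1-A_3}2$. By (P3), $\|G(1-K_y)\psi\|^2$ and $\|(1-G)K_y\psi\|^2$ are zero probabilities, so $G\psi=GK_y\psi=K_y\psi$ for $y=2,3$. Put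
$$\psi'=(1-G)\psi=(1-K_2)\psi=(1-K_3)\psi,\qquad\|\psi'\|^2=w .$$
Since $(1-K_y)\tilde B_y(1-K_y)=\hat B_y$, for any operator $A$ of Alice and $y=2,3$,
$$\langle\psi'|A\otimes\tilde B_y|\psi'\rangle=\langle\psi|A\otimes\hat B_y|\psi\rangle,\qquad\langle\psi'|A|\psi'\rangle=\langle\psi|A\otimes(1-K_2)|\psi\rangle .$$
The role of $A_3$ is visible here: as $(1-K_2)\psi=(1-K_3)\psi$, the same $\psi'$ serves both measurements, so sums and differences over $y=2,3$ may be formed.

**Step 4: second pairing.** The purpose is to count $\psi'$ by *its* part with $a_0=-1$. Put $\tilde S=\tilde B_2+\tilde B_3$, $\tilde D=\tilde B_2-\tilde B_3$. By Step 3 and (P2),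
$$\langle\psi'|\,\alpha(-A_0)+(-A_0)\tilde S+A_2\tilde D\,|\psi'\rangle=Iw,\qquad\langle\psi'|(-A_0)\tilde S|\psi'\rangle=2\cos\mu\,w,\qquad\langle\psi'|\tilde S|\psi'\rangle=\alpha w .$$
So the unit vector $\psi'/\sqrt w$ with $-A_0,A_2,\tilde B_2,\tilde B_3$ satisfies the hypotheses of Lemma 1. There the projection called $E$ is $\frac{1+(-A_0)}2=O$. Hence (5) gives
$$\mathrm{SR}(\psi')=2\,\mathrm{SR}(O\psi'). \tag{7}$$

**Step 5: compare the two counts.** The purpose is the contradiction. By (P4), $OK_2\psi=0$, so $O\psi'=O(1-K_2)\psi=O\psi$. With (6) and (7), $\mathrm{SR}(\psi)=\mathrm{SR}(\psi')$. On the other hand, Lemma 2 with $F=G$, $L=K_2$ (recall $G\psi=K_2\psi$) gives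
$$\mathrm{SR}(\psi)=\mathrm{SR}(G\psi)+\mathrm{SR}(\psi').$$
These are finite numbers, so $\mathrm{SR}(G\psi)=0$, that is, $G\psi=0$. But $\|G\psi\|^2=\|K_2\psi\|^2=P(\perp|y{=}2)=1-q>0$, a contradiction. $\square$

Finiteness enters in the last subtraction. For the vector $\psi$ of Section 9 the Schmidt coefficients of $\psi$ and of its part $k\ge1$ are infinite in number, and nothing contradicts.

## 13. From Theorems A and B to Theorem 1, and the approximation rate

**Proof of Theorem 1.** Let $P$ be the correlation of Theorem B, with $r=4$, $n_Y=4$, $k=3$. By Theorem A, $p_P\in\mathcal S^\infty$ since $P\in C_{qs}$, and $p_P\notin\mathcal S^E$ since $P\notin C_q$. The scenario of $p_P$ is $(N+4,4,k+N-1,d)=(N+4,4,N+2,d)$.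

For larger parameters, duplicate inputs and add outcomes of probability $0$; call the result $p'$. A strategy for $p_P$ gives one for $p'$ with the same state: relabel inputs and put zero POVM elements on the new outcomes. So $p'\in\mathcal S^\infty$. Conversely, from a strategy for $p'$ keep one copy of each input and add Bob's POVM elements of the new outcomes to that of a fixed old outcome. This changes no probability, since the new outcomes have probability $0$, and it realizes $p_P$. So $p'\notin\mathcal S^E$. $\square$

**Rate.** For this example the approximation of Theorem 2(b) can be made explicit. Let $\psi_n$ be the normalized truncation of the vector $\psi$ of Section 9 to $k<n$. Then $|\langle\psi,\psi_n\rangle|^2=\sum_{k<n}c_k^2=1-q^n$, so $\frac12\|\psi\psi^\dagger-\psi_n\psi_n^\dagger\|_1=\sqrt{1-(1-q^n)}=q^{n/2}$. Use $\psi_n$ in the strategy of Section 7, with measurements compressed to $k<n$. As in Section 4, this has the statistics of the original strategy applied to $\psi_n$, so for each pair of inputs the outcome distribution is within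 statistical distance $q^{n/2}$ of that of $p_P$. The local dimension is $n$ in the classical case and $nd$ in the quantum case. No finite dimension reproduces $p_P$ exactly.

**Smaller scenarios, relying on a cited result.** S. Beigi, "Separation of quantum, spatial quantum, and approximate quantum correlations", Quantum 5, 389 (2021), proves $C_q\ne C_{qs}$ for four binary measurements per party. Inserting such a correlation in Theorem A, with $r=4$, $n_Y=4$, $k=2$ and hence $k+N-1=N+1$ outcomes, improves the condition $n_B\ge N+2$ in Theorem 1 to $n_B\ge N+1$. Examples are $(6,4,3,2)$ for classical and $(8,4,5,2)$ for quantum communication. Theorems 1 and 2 as proved above do not depend on this citation.
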